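
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Rainbow diamonds and graphs of girth at least five}


\begin{abstract}
The diamond is $K_4$ minus an edge. Let $f(n,\text{diamond})$ be the least $k$ such that every edge-coloring of $K_n$ with at least $k$ colors contains a diamond whose five edges have distinct colors. We prove that $f(n,\text{diamond})=\mathrm{ext}(n,\{C_3,C_4\})+2$ for every $n\ge 4$, where $\mathrm{ext}(n,\{C_3,C_4\})$ is the largest number of edges in an $n$-vertex graph without triangles and $4$-cycles. Consequently $f(n,\text{diamond})\le \frac12 n\sqrt{n-1}+2$, with equality when $n=d^2+1$ and there is a $d$-regular graph of girth at least $5$ on $n$ vertices; for $d\ge 3$ we determine all extremal colorings at these orders. The core of the proof is a structure theorem: in a suitably irreducible coloring without rainbow diamonds, one color lies on all rainbow triangles.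
\end{abstract}

\section{Introduction}

All graphs are finite and simple, and a \emph{coloring} of a complete graph is a coloring of its edges; its colors are the colors that actually occur. A subgraph is \emph{rainbow} if its edges have pairwise distinct colors. For a graph $G$ and $n\ge|V(G)|$ let $f(n,G)$ be the least positive integer $k$ such that every coloring of $K_n$ with at least $k$ colors contains a rainbow copy of $G$. Thus $f(n,G)-1$ is the largest number of colors in a coloring of $K_n$ without a rainbow $G$.

We study the \emph{diamond}, the graph $K_4$ minus an edge. If the six edges on four vertices carry at least five colors, then five of these edges with distinct colors form a rainbow diamond; conversely, the vertices of a rainbow diamond span at least five colors. So the question is one of passing from local to global: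
\begin{quote}
\emph{If every four vertices span at most four colors, how many colors can there be in total?}
\end{quote}

One way to use many colors is to take a graph $H$, give its edges distinct colors, and paint all other edges with one further background color. Four vertices then span at most four colors as soon as they span at most three edges of $H$. This is guaranteed if $H$ contains no $C_3$ and no $C_4$, because then four vertices induce a forest. For a family $\mathcal F$ of graphs let $\mathrm{ext}(n,\mathcal F)$ be the largest number of edges of an $n$-vertex graph containing no member of $\mathcal F$, and write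
\[
e(n)=\mathrm{ext}(n,\{C_3,C_4\}),
\]
the largest number of edges of an $n$-vertex graph of girth at least $5$ (forests included). The construction gives $f(n,\text{diamond})\ge e(n)+2$ for $n\ge4$. This bound is stated in \cite{QAP}, where equality for every $n\ge 4$ is posed as a conjecture. We prove it.

\begin{theorem}\label{thm:main}
For every $n\ge 4$,
\[
f(n,\text{diamond})=\mathrm{ext}(n,\{C_3,C_4\})+2 .
\]
Moreover, for every $n\ge1$ a coloring of $K_n$ in which every four vertices span at most four colors has at most $e(n)+1$ colors.
\end{theorem}

Colorings with a background color are not the only ones without rainbow diamonds. One may also substitute one such coloring for a vertex of another, with new colors, and for $n=5$ this yields as many colors as the best background coloring (Section~\ref{sec:good}). The proof has to show that such combinations never win. At some orders we can also describe all extremal colorings.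

\begin{theorem}\label{thm:moore}
\begin{enumerate}
\item[(i)] For $n\ge4$ we have $f(n,\text{diamond})\le\frac12 n\sqrt{n-1}+2$, with equality whenever $n=d^2+1$ and there is a $d$-regular graph of girth at least $5$ on $n$ vertices (a \emph{Moore graph}).
\item[(ii)] Let $n=d^2+1$ with $d\ge3$, and suppose that such a graph exists (for example $n=10$, the Petersen graph, or $n=50$). Then the colorings of $K_n$ without a rainbow diamond that have the maximum number of colors are exactly those in which a Moore graph is rainbow and all other edges have one further color.
\end{enumerate}
\end{theorem}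

\paragraph{Plan.} If a single color $\beta$ lies on all rainbow triangles, the upper bound is easy: one edge of each other color gives a graph of girth at least $5$ (Lemma~\ref{lem:common}). So we look for $\beta$. A minimal counterexample satisfies three irreducibility conditions (Section~\ref{sec:reduction}), and Theorem~\ref{thm:structure} states that these force $\beta$ to exist. Its proof has two parts. In Section~\ref{sec:stars} we find $\beta$ locally, from the colors that live only at one vertex, and show that it is the same throughout a part $M$ of the vertex set. In Section~\ref{sec:sets} we show that rainbow triangles avoiding $\beta$ would exhibit the coloring as decomposable in the manner of a substitution, which the irreducibility conditions forbid. Section~\ref{sec:moore} proves Theorem~\ref{thm:moore}.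

\section{Good colorings}\label{sec:good}

Call a coloring of a complete graph \emph{good} if every four vertices span at most four colors; as we saw, this means that there is no rainbow diamond. For $n\ge1$ let $g(n)$ be the maximum number of colors in a good coloring of $K_n$. Then
\[
f(n,\text{diamond})=g(n)+1\quad(n\ge4),\qquad g(1)=0,\ g(2)=1,\ g(3)=3,\ g(4)=4 .
\]
Also $e(1)=0$, $e(2)=1$, $e(3)=2$ and $e(4)=3$, since four edges on four vertices contain a cycle, which is a $C_3$ or a $C_4$. In particular $g(n)\le e(n)+1$ for $n\le4$.

\begin{proposition}\label{prop:lower}
Let $n\ge4$ and let $H$ be an $n$-vertex graph of girth at least $5$. If the edges of $H$ receive distinct colors and all other edges of $K_n$ one further color, the coloring is good and has $|E(H)|+1$ colors. Hence $g(n)\ge e(n)+1$.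
\end{proposition}

\begin{proof}
Four vertices span at most $e(4)=3$ edges of $H$, hence at most four colors. The further color occurs, since $H$ is triangle-free and so not complete.
\end{proof}

\begin{proposition}[Substitution]\label{prop:subst}
Let $c_1$ and $c_2$ be good colorings, with disjoint sets of colors, of the complete graphs on disjoint vertex sets $Q\neq\emptyset$ and $W$, and let $x\in W$. Color the complete graph on $(W\setminus\{x\})\cup Q$ as follows: edges inside $Q$ as in $c_1$, edges inside $W\setminus\{x\}$ as in $c_2$, and every edge from $w\in W\setminus\{x\}$ to $Q$ with the color $c_2(wx)$. This coloring is good. Hence $g(q+m-1)\ge g(q)+g(m)$ for $q,m\ge1$.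
\end{proposition}

\begin{proof}
Consider four vertices. If all lie in $Q$, use that $c_1$ is good. If three lie in $Q$, there are at most three colors inside $Q$ and one color from the fourth vertex. If two lie in $Q$ and $w,w'$ do not, there is one color inside $Q$, and the other edges have colors $c_2(wx),c_2(w'x),c_2(ww')$. If at most one lies in $Q$, the four vertices are colored like four vertices of $W$. The number of colors is the sum of those of $c_1$ and $c_2$.
\end{proof}

\begin{example}\label{ex:five}
Substituting a rainbow triangle for a vertex of a rainbow triangle gives a good coloring of $K_5$ with six colors. A rainbow $C_5$ with one color on the other edges gives six colors too, but the colorings differ: in the first, two colors occur three times each, while in the second only one color occurs more than once. In the first coloring the two triangles used have no color in common, so no color lies on all rainbow triangles.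
\end{example}

\paragraph{Five vertices by hand.} We show $g(5)\le6$; the idea is the one that starts the general proof. Suppose a good coloring $c$ of $K_5$ has at least seven colors. Deleting a vertex $v$ leaves at most $g(4)=4$ colors, so at least three colors occur only on edges at $v$; call these \emph{private} to $v$. Choose edges $va,vb,vd$ with three different private colors of $v$. The colors $c(ab),c(bd),c(ad)$ are not private to $v$, so goodness on $\{v,a,b,d\}$ forces them to be equal, to $\gamma$ say. Now look at $a$. Two of its four edges have color $\gamma$, which also occurs on $bd$ and is therefore not private to $a$. So $a$ has at most two private colors, a contradiction. By Proposition~\ref{prop:lower}, $e(5)+1\le g(5)\le6$. Since $C_5$ shows $e(5)\ge5$, we get $e(5)=5$, $g(5)=6$ and $f(5,\text{diamond})=7$.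

Under the irreducibility conditions of the next section, two features of this argument survive for all $v$ in a suitable part of the vertex set: the edges joining the ends of differently colored private edges at $v$ share one color, and that color is private neither to $v$ nor to these ends. It plays the role of the background color, and here is why finding a background color suffices.

\begin{lemma}\label{lem:common}
Let $c$ be a good coloring and let $\beta$ be a color that lies on every rainbow triangle. Then every graph consisting of exactly one edge of each color other than $\beta$ has girth at least $5$.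
\end{lemma}

\begin{proof}
Such a graph is rainbow and avoids $\beta$, so it contains no $C_3$. Suppose it contains a $C_4$ with consecutive vertices $a,b,p,q$. By goodness, $\{a,b,p,q\}$ spans exactly the four colors of this cycle, so $c(ap)$ is the color of exactly one edge of the cycle. That edge lies in one of the triangles $abp$, $apq$. The other triangle is then rainbow and avoids $\beta$, a contradiction.
\end{proof}

\section{Irreducible colorings and the reduction}\label{sec:reduction}

\subsection{Private colors and essential vertices}

Let $c$ be a coloring of the complete graph on $V$, $|V|=n$. For $X\subseteq V$ let $C(X)$ be the set of colors on edges inside $X$. For $r\notin X$ put $c(r,X)=\{c(rx):x\in X\}$; if this set has exactly one element, we say that $r$ is \emph{homogeneous} to $X$ (and $X$ to $r$) and write $c(rX)$ for this color.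

For $S\subseteq V$ let $A(S)$ be the set of colors all of whose edges meet $S$, that is, the colors lost when $S$ is deleted. We write $A(v)=A(\{v\})$ and $A(u,v)=A(\{u,v\})$. The colors in $A(v)$ are \emph{private} to $v$. The following trivial remark is used constantly:
\begin{equation}\label{eq:private}
\text{an edge that avoids $v$ never has a color from } A(v).
\end{equation}

Next we measure how far $c$ is from a substitution along a set $Q\subseteq V$. In a substitution, every vertex outside $Q$ is homogeneous to $Q$. In general let
\[
\Lambda(Q)=C(Q)\cup C(V\setminus Q)\cup\{c(rQ): r\notin Q\text{ homogeneous to }Q\},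
\]
the set of colors that occur somewhere other than on the edges between $Q$ and the vertices not homogeneous to it. Call a vertex $r\notin Q$ \emph{essential} for $Q$ if it is not homogeneous to $Q$ and $c(r,Q)\not\subseteq\Lambda(Q)$. If there is no essential vertex, then $c$ has no more colors than a substitution could have:

\begin{lemma}\label{lem:count}
Let $c$ be a good coloring of the complete graph on $V$ with $|V|=n$ and $k$ colors.
\begin{enumerate}
\item[(a)] If $S\subsetneq V$, then $|A(S)|\ge k-g(n-|S|)$.
\item[(b)] If $Q\subseteq V$, $2\le|Q|=q\le n-1$, has no essential vertex, then $k\le g(q)+g(n-q+1)$.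
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The colors outside $A(S)$ are exactly those on $V\setminus S$, and there are at most $g(n-|S|)$ of them. (b) Each color lies in $\Lambda(Q)$. This is clear for edges inside $Q$ or inside $V\setminus Q$. For an edge from $r\notin Q$ to $Q$ it holds because $r$ is homogeneous to $Q$ or $c(r,Q)\subseteq\Lambda(Q)$. For any $x\in Q$ we have $\Lambda(Q)\subseteq C(Q)\cup C((V\setminus Q)\cup\{x\})$, and the bound follows.
\end{proof}

\begin{theorem}[Structure theorem]\label{thm:structure}
Let $c$ be a good coloring of the complete graph on $V$, $|V|=n$, such that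
\begin{enumerate}
\item[(H1)] $|A(v)|\ge2$ for every vertex $v$;
\item[(H2)] $|A(u,v)|\ge4$ for any two distinct vertices $u,v$;
\item[(H3)] every $Q\subseteq V$ with $2\le|Q|\le n-1$ has an essential vertex.
\end{enumerate}
Then some color $\beta$ lies on every rainbow triangle.
\end{theorem}

\begin{example}\label{ex:petersen}
Condition (H3) cannot be dropped. Take the coloring of $K_{10}$ in which the Petersen graph is rainbow and all other edges have one further color. Substitute a copy of it on $Q$, with background color $\beta_1$, for a vertex $x$ of a second copy $c_2$ on $W$, with background color $\beta_2$ and otherwise new colors. The result is a good coloring of $K_{19}$. Every vertex has at least three private colors, coming from the three Petersen edges at it in its copy (for a neighbor $w$ of $x$, the color $c_2(wx)$ now fills a star centered at $w$ and is still private to $w$). Two vertices share at most one of these, so (H1) and (H2) hold. But $Q$ has no essential vertex, and the rainbow triangles inside $Q$ have no color in common with those inside $(W\setminus\{x\})\cup\{y\}$, for any $y\in Q$; both kinds exist. We return to this example in Section~\ref{sec:sets}.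
\end{example}

\subsection{Growth of the Tur\'an numbers}

To verify (H1)--(H3) in a minimal counterexample, we need that $e(n)$ grows fast enough. Part (b) below is the counterpart of substitution for graphs of girth at least $5$: two such graphs can be merged at a vertex with room for one more edge.

\begin{lemma}\label{lem:growth}
(a) $e(n)\ge e(n-1)+1$ for $n\ge2$.
(b) $e(n_1+n_2-1)\ge e(n_1)+e(n_2)+1$ for $n_1,n_2\ge3$. In particular $e(n)\ge e(n-2)+3$ for $n\ge5$.
\end{lemma}

\begin{proof}
(a) Add a pendant vertex to an extremal graph. (b) For $i=1,2$ let $G_i$ be an extremal graph on $n_i$ vertices. It is connected, since an edge added between two components would create no cycle, and not complete, since it is triangle-free on at least three vertices. So it has two vertices $t_i,s_i$ at distance exactly $2$. Take disjoint copies, identify $t_1$ with $t_2$, and add the edge $s_1s_2$. A cycle not using $s_1s_2$ lies in $G_1$ or in $G_2$. A cycle using $s_1s_2$ contains a path from $s_1$ to $s_2$ through the identified vertex, of length at least $2+2$, so the cycle has length at least $5$. For the last statement take $n_1=n-2$, $n_2=3$ and use $e(3)=2$.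
\end{proof}

\subsection{Theorem \ref{thm:structure} implies Theorem \ref{thm:main}}

By Proposition~\ref{prop:lower} it remains to show $g(n)\le e(n)+1$ for all $n\ge1$. Suppose this fails and let $n$ be minimal with $g(n)\ge e(n)+2$. Then $n\ge5$, and $g(m)\le e(m)+1$ for $m<n$. Let $c$ be a good coloring of $K_n$ with $k\ge e(n)+2$ colors. By Lemmas~\ref{lem:count} and~\ref{lem:growth} we have the following.
\begin{itemize}
\item (H1) holds: $|A(v)|\ge k-g(n-1)\ge e(n)+2-e(n-1)-1\ge2$.
\item (H2) holds: $|A(u,v)|\ge k-g(n-2)\ge e(n)+2-e(n-2)-1\ge4$.
\item (H3) holds: suppose $Q$ with $|Q|=q$, $2\le q\le n-1$, has no essential vertex. If $3\le q\le n-2$, then $q$ and $n-q+1$ both lie between $3$ and $n-2$, so $k\le g(q)+g(n-q+1)\le e(q)+e(n-q+1)+2\le e(n)+1$. If $q\in\{2,n-1\}$, then $k\le g(2)+g(n-1)\le1+e(n-1)+1\le e(n)+1$. Both contradict $k\ge e(n)+2$.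
\end{itemize}
Theorem~\ref{thm:structure} gives a color $\beta$ lying on every rainbow triangle. Choose one edge of each color other than $\beta$. These are at least $k-1\ge e(n)+1$ edges, but by Lemma~\ref{lem:common} they form a graph of girth at least $5$, a contradiction. \qed

\section{Finding the background color}\label{sec:stars}

In this section and the next, $c$ is a good coloring of the complete graph on $V$ satisfying (H1)--(H3). In this section only (H1) and (H2) are used.

In the five-vertex argument three private colors at $v$ were available, and goodness alone made the opposite edges agree. With only two private colors we must use what happens at the other ends, and at the ends of the private edges there, and so on. A digraph keeps track of this.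

Let $D$ be the digraph on $V$ with an arc $u\to w$ whenever $c(uw)\in A(u)$; the color of this arc is $c(uw)$. Let $N(v)$ be the set of out-neighbors of $v$. It is partitioned into the \emph{classes}
\[
N_\alpha(v)=\{a: c(va)=\alpha\},\qquad \alpha\in A(v),
\]
all nonempty; by (H1) there are at least two. If $v\to a$ and $v\to b$ have different colors, then $vab$ is a rainbow triangle, since $c(ab)\notin A(v)$ by \eqref{eq:private}.

First we show that the opposite edge $ab$ is not private to its ends. This is the only place where (H2) is used.

\begin{lemma}\label{lem:notprivate}
If $v\to a$ and $v\to b$ have different colors, then $c(ab)\notin A(a)\cup A(b)$.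
\end{lemma}

\begin{proof}
By symmetry suppose $\gamma=c(ab)\in A(a)$. Put $\alpha_1=c(va)$ and $\alpha_2=c(vb)$; the colors $\alpha_1,\alpha_2,\gamma$ are distinct. For $w\notin\{v,a,b\}$ let $\omega_w=c(wb)$. The edge $wb$ avoids $v$ and $a$, so $\omega_w\notin\{\alpha_1,\alpha_2,\gamma\}$. By goodness $\{w,v,a,b\}$ spans exactly $\alpha_1,\alpha_2,\gamma,\omega_w$, so $c(wv)$ and $c(wa)$ are among these. Hence every edge meeting $\{v,a\}$ has color $\alpha_1$, $\alpha_2$, $\gamma$, or some $\omega_w$. But $\omega_w$ occurs on $wb$, which misses $\{v,a\}$. So $A(v,a)\subseteq\{\alpha_1,\alpha_2,\gamma\}$, contradicting (H2).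
\end{proof}

Next we take one more step, from $a$ along a private edge to $p$. The point is that $p$ sees $b$ in the same color as $a$ does.

\begin{lemma}\label{lem:step}
Let $v\to a$ and $v\to b$ have colors $\alpha_1\ne\alpha_2$, let $\gamma=c(ab)$, and let $a\to p$ have color $\pi\ne\alpha_1$. Then $p\notin\{v,b\}$, $c(pb)=\gamma$, and $c(pv)\in\{\gamma,\alpha_1\}$.
\end{lemma}

\begin{proof}
We have $p\ne v$ because $c(av)=\alpha_1\ne\pi$, and $p\neq b$ because $\pi\in A(a)$ while $\gamma\notin A(a)$ by Lemma~\ref{lem:notprivate}; this also gives $\pi\ne\gamma$. Further $\pi\ne\alpha_2$, since $ap$ avoids $v$, and $\gamma\ne\alpha_1,\alpha_2$, since $ab$ avoids $v$. So $\{v,a,b,p\}$ spans exactly the four colors $\alpha_1,\alpha_2,\gamma,\pi$. The edge $pb$ avoids $v$ and $a$, so $c(pb)=\gamma$. The edge $pv$ avoids $a$, so $c(pv)\ne\pi$. If $c(pv)=\alpha_2$, then $v\to a$ and $v\to p$ have different colors while $c(ap)=\pi\in A(a)$, contradicting Lemma~\ref{lem:notprivate}.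
\end{proof}

An arc $a\to p$ of color $\neq\alpha_1$ always exists, since $|A(a)|\ge2$.

To iterate such steps, and to return to $v$, we work in a part of $D$ that cannot be left. Recall that a strong component of $D$ is a maximal set of vertices any two of which are joined by directed paths both ways; contracting the strong components leaves an acyclic digraph, so some strong component has no arc leaving it. Fix such a component and let $M$ be its vertex set. Then $N(v)\subseteq M$ for $v\in M$, and $|M|\ge3$.

\begin{lemma}\label{lem:beta-v}
For $v\in M$ all edges $ab$ with $a,b$ in different classes of $N(v)$ have the same color $\beta(v)$. Moreover $\beta(v)\notin A(v)$, and $\beta(v)\notin A(a)$ for every $a\in N(v)$.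
\end{lemma}

\begin{proof}
The last sentence follows from the first: $ab$ avoids $v$, each $a\in N(v)$ lies on an edge to another class, and Lemma~\ref{lem:notprivate} applies.

\emph{Two classes.} Let $a\in N_{\alpha_1}(v)$ and $b,b'\in N_{\alpha_2}(v)$ with $\alpha_1\neq\alpha_2$, and suppose that $\gamma=c(ab)$ and $\gamma'=c(ab')$ are different. We propagate this situation from $a$ along arcs. Let
\[
R=\{m\in N_{\alpha_1}(v): c(mb)=\gamma,\ c(mb')=\gamma'\}\ni a .
\]
Let $m\in R$ and let $m\to p$ have color different from $\alpha_1$. Lemma~\ref{lem:step}, applied to $m$ with $b$ and with $b'$, gives $c(pb)=\gamma$, $c(pb')=\gamma'$, and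
\[
c(pv)\in\{\gamma,\alpha_1\}\cap\{\gamma',\alpha_1\}=\{\alpha_1\}.
\]
So $p\in R$. Such a $p$ exists. Since $vp$ has color $\alpha_1$ and avoids $m$, we have $\alpha_1\notin A(m)$. Hence all arcs leaving $m$ have colors different from $\alpha_1$, and so all of them end in $R$. Thus no arc of $D$ leaves $R$. But $a\in R$ and there is a directed path from $a$ to $v$, because $a,v\in M$. So $v\in R\subseteq N(v)$, which is absurd.

Hence $c(ab)=c(ab')$ for fixed $a$. Exchanging the roles of the classes, we find that all edges between two given classes have one color.

\emph{More classes.} Let $a,b,d$ lie in three different classes. The set $\{v,a,b,d\}$ has three colors from $A(v)$, and $c(ab),c(bd),c(ad)\notin A(v)$, so by goodness these three coincide. So two pairs of classes with a common class have the same color. Two disjoint pairs are then compared through a third pair meeting both.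
\end{proof}

\begin{lemma}\label{lem:beta}
If $v\in M$ and $v\to a$, then $\beta(a)=\beta(v)$. Hence $\beta(\cdot)$ is constant on $M$.
\end{lemma}

\begin{proof}
Let $\alpha_1=c(va)$ and $N_1=N_{\alpha_1}(v)$. We first treat the case in which some arc from $a$ leaves $N_1$; this is what lets us compare the opposite edges at $v$ with those at $a$.

\medskip
\noindent($\dagger$) \emph{If $a\in N_1$ and $N(a)\not\subseteq N_1$, then $\beta(a)=\beta(v)$.}
\medskip

We look for $p\ne v$, $p\notin N_1$, with an arc $a\to p$ of color $\pi\neq\alpha_1$. If $\alpha_1\in A(a)$, then all edges of color $\alpha_1$ contain both $v$ and $a$, so $N_1=\{a\}$, and any arc $a\to p$ of color $\ne\alpha_1$ will do. If $\alpha_1\notin A(a)$, then no arc leaving $a$ has color $\alpha_1$ and $v\notin N(a)$, so any $p\in N(a)\setminus N_1$ will do.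

Since $p\notin N_1$, we have $c(pv)\ne\alpha_1$. Lemma~\ref{lem:step}, applied with a vertex $b$ in another class of $N(v)$, where $\gamma=c(ab)=\beta(v)$, gives $c(pv)=\beta(v)$.

If $\alpha_1\in A(a)$, then $v$ and $p$ lie in different classes of $N(a)$, so $\beta(a)=c(vp)=\beta(v)$.

If $\alpha_1\notin A(a)$, take an arc $a\to q$ of color $\kappa\in A(a)\setminus\{\pi\}$; then $q\ne v$. The colors $\pi,\kappa$ are distinct and private to $a$, while $\alpha_1,\beta(v)\notin A(a)$, and $\alpha_1\neq\beta(v)$ since only the former is private to $v$. So $\{v,a,p,q\}$ spans exactly the colors $\alpha_1=c(va)$, $\pi=c(ap)$, $\kappa=c(aq)$ and $\beta(v)=c(pv)$. The edge $pq$ avoids $v$ and $a$, so $c(pq)=\beta(v)$. As $p,q$ lie in different classes of $N(a)$, we get $\beta(a)=c(pq)=\beta(v)$. This proves ($\dagger$).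

\medskip
Now we use induction on $|N(v)|$. If $N(a)\not\subseteq N_1$, apply ($\dagger$). Otherwise take a directed path $a=a_0\to a_1\to\cdots\to v$, all of whose vertices lie in $M$, and let $j$ be least with $N(a_j)\not\subseteq N_1$. Such a $j$ exists, because the vertex before $v$ has the out-neighbor $v\notin N_1$. Since $a_0\in N_1$ and $a_{i+1}\in N(a_i)\subseteq N_1$ for $i<j$, all of $a_0,\dots,a_j$ lie in $N_1$. For $i<j$ we have $N(a_i)\subseteq N_1\setminus\{a_i\}$, so $|N(a_i)|<|N(v)|$, and the induction hypothesis for the arc $a_i\to a_{i+1}$ gives $\beta(a_i)=\beta(a_{i+1})$. Finally ($\dagger$) for the arc $v\to a_j$ gives $\beta(a_j)=\beta(v)$. So $\beta(a)=\beta(v)$.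

The last statement follows because $M$ is strongly connected.
\end{proof}

From now on $\beta$ denotes the constant value of $\beta(\cdot)$ on $M$. To summarize: for $v\in M$, the color $\beta$ is not private to $v$, and $c(ab)=\beta$ whenever $a,b$ lie in different classes of $N(v)$.

\section{Triangles that avoid the background color}\label{sec:sets}

Let $\mathcal T_\beta$ be the set of rainbow triangles not using the color $\beta$. To prove Theorem~\ref{thm:structure} we show that $\mathcal T_\beta=\emptyset$.

In Example~\ref{ex:petersen}, where (H1) and (H2) hold and so $M$ and $\beta$ are defined, this fails, and it is instructive to see how. The Petersen edges inside $Q$ give arcs in both directions, and no arc of $D$ leaves $Q$. The vertices outside $Q$ form another strong component, from which arcs enter $Q$. So $M=Q$ and $\beta=\beta_1$. The triangles of $\mathcal T_\beta$ live in the outer copy. Each of them treats $Q$ as a single vertex: if it meets $Q$, it does so in one vertex, and its other two vertices are homogeneous to $Q$. We show that $M$ always has this property, and then use (H3) to get a contradiction.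

Call a set $P\subseteq V$ \emph{pointlike} if every $T\in\mathcal T_\beta$ that meets $P$ meets it in exactly one vertex and the other two vertices of $T$ are homogeneous to $P$.

\begin{lemma}\label{lem:M}
$M$ is pointlike, and $\beta\in C(M)$.
\end{lemma}

\begin{proof}
The second statement holds since $N(v)\subseteq M$ for $v\in M$. Let $T=\{x,y,z\}\in\mathcal T_\beta$ with $x\in M$, and put $\lambda=c(xy)$, $\mu=c(xz)$, $\nu=c(yz)$; these are distinct and different from $\beta$.

\emph{Neither $\lambda$ nor $\mu$ is private to $x$.} Suppose $\lambda\in A(x)$. If also $\mu\in A(x)$, then $y,z$ are in different classes of $N(x)$ and $c(yz)=\beta$, a contradiction. So $\mu\notin A(x)$. Take an arc $x\to b$ of color $\alpha\ne\lambda$. Then $b\ne y$, and $b\neq z$ because $\mu\notin A(x)$. Since $y$ and $b$ are in different classes of $N(x)$, $c(yb)=\beta$. Since $\alpha\in A(x)$, we have $\alpha\neq\nu$ ($yz$ avoids $x$), $\alpha\ne\mu$ and $\alpha\ne\beta$. So $\{x,y,z,b\}$ has the five colors $\lambda,\mu,\nu,\alpha,\beta$, a contradiction. Hence $\lambda\notin A(x)$, and exchanging $y$ and $z$ shows $\mu\notin A(x)$. In particular $y,z\notin N(x)$.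

\emph{Every $a\in N(x)$ sees $y$ and $z$ as $x$ does.} Let $\alpha=c(xa)$, and let $b\in N(x)$ lie in another class, of color $\alpha'$; so $c(ab)=\beta$. On $\{x,a,b,y\}$ the colors $\alpha,\alpha',\beta,\lambda$ are distinct, as only $\alpha,\alpha'$ are private to $x$. Since $ya$ avoids $x$, $c(ya)\in\{\beta,\lambda\}$. In the same way, on $\{x,a,b,z\}$ the colors $\alpha,\alpha',\beta,\mu$ are distinct and $c(za)\in\{\beta,\mu\}$. On $\{x,y,z,a\}$ the colors $\lambda,\mu,\nu,\alpha$ are distinct ($\lambda,\mu,\nu$ are not private to $x$), so there are no others. As $\beta$ is not among them, $c(ya)=\lambda$ and $c(za)=\mu$.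

Thus $\{a,y,z\}$ is again in $\mathcal T_\beta$, with the same colors, and $a\in M\setminus\{y,z\}$. We may repeat the argument with $a$ in place of $x$. Since all of $M$ can be reached from $x$, every $m\in M$ satisfies $m\notin\{y,z\}$, $c(my)=\lambda$ and $c(mz)=\mu$.
\end{proof}

\subsection{A maximal pointlike set}

Suppose from now on, for contradiction, that $\mathcal T_\beta\neq\emptyset$. Let $P\supseteq M$ be a maximal pointlike set. Since $V$ is not pointlike, $3\le|P|\le n-1$; also $\beta\in C(M)\subseteq C(P)\subseteq\Lambda(P)$.

Condition (H3) provides an essential vertex for $P$. We shall use it, together with maximality, to construct a second set $K$, disjoint from $P$, that violates (H3). Let $Y$ be the set of vertices outside $P$ that lie in a triangle of $\mathcal T_\beta$ meeting $P$, and let $E$ be the set of essential vertices for $P$; thus $E\ne\emptyset$. Vertices of $Y$ are homogeneous to $P$ and essential ones are not, so $E\cap Y=\emptyset$. By definition of $Y$,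
\begin{equation}\label{eq:PY}
\text{no triangle of $\mathcal T_\beta$ contains both a vertex of $P$ and a vertex outside $P\cup Y$.}
\end{equation}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) ellipse (1.6 and 2.1);
\node at (-1.75,1.6) {$P$};
\draw (-0.3,0.5) circle (0.7);
\node at (-0.3,0.5) {$M$};
\draw (5.2,1.5) ellipse (1.4 and 0.9);
\node at (6.85,2.1) {$Y$};
\draw (5.2,-1.4) ellipse (1.4 and 0.95);
\node at (6.85,-2.0) {$K$};
\coordinate (x) at (0.95,0.9);
\coordinate (y) at (4.7,1.9);
\coordinate (z) at (5.5,1.15);
\coordinate (u) at (0.7,-1.1);
\coordinate (s) at (4.4,-1.2);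
\coordinate (p) at (5.6,-0.95);
\coordinate (q) at (5.5,-1.95);
\draw[thick] (x)--(y)--(z)--cycle;
\draw[thick] (s)--(p)--(q)--cycle;
\draw[dashed] (u)--(s) (u)--(p) (u)--(q);
\foreach \pt in {x,y,z,u,s,p,q} \fill (\pt) circle (1.8pt);
\node[above] at (x) {$x$};
\node[above] at (y) {$y$};
\node[right] at (z) {$z$};
\node[below] at (u) {$u$};
\node at (2.7,-1.75) {$\omega$};
\node at (5.15,-1.35) {$T_0$};
\end{tikzpicture}
\caption{The sets in the proof of Theorem~\ref{thm:structure}. Solid triangles are rainbow and avoid $\beta$. Such a triangle meeting the maximal pointlike set $P$ has its other vertices in $Y$, and these are homogeneous to $P$. The set $K$ is spanned by a connected system of such triangles outside $P\cup Y$; the vertex $u\in P$ is joined to all of $K$ in one color $\omega\notin\Lambda(P)$ (dashed).}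
\label{fig:sets}
\end{figure}

Essential vertices are not homogeneous to $P$, but they see the triangles of $\mathcal T_\beta$ that meet $P$ as the vertices of $P$ do:

\begin{lemma}\label{lem:essential}
Let $r\in E$ and $\{x,y,z\}\in\mathcal T_\beta$ with $x\in P$ and $y,z\notin P$. Then $c(ry)=c(xy)$ and $c(rz)=c(xz)$.
\end{lemma}

\begin{proof}
Since $y,z\in Y$, we have $r\ne y,z$. Choose $u\in P$ with $\omega=c(ru)\notin\Lambda(P)$. As $y,z$ are homogeneous to $P$, we may put $\lambda=c(uy)=c(xy)$, $\mu=c(uz)=c(xz)$, $\nu=c(yz)$. These colors are distinct, different from $\beta$, and lie in $\Lambda(P)$, so $\omega$ is a fourth color. By goodness $\{r,u,y,z\}$ has only the colors $\lambda,\mu,\nu,\omega$. As $c(ry)\in C(V\setminus P)\subseteq\Lambda(P)$, we get $c(ry)\in\{\lambda,\mu,\nu\}$. The triangle $ruy$ has colors $\omega,\lambda,c(ry)$, none of them $\beta$ (recall $\beta\in\Lambda(P)$). By \eqref{eq:PY} it is not in $\mathcal T_\beta$, so it is not rainbow, and therefore $c(ry)=\lambda$. The triangle $ruz$, with colors $\omega,\mu,c(rz)$ and $c(rz)\in\{\lambda,\mu,\nu\}$, gives $c(rz)=\mu$ in the same way.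
\end{proof}

The next observation, used three times, says how a vertex $t$ outside a triangle of $\mathcal T_\beta$ sees it when $t$ and two of its vertices never form a triangle of $\mathcal T_\beta$: one new color on one edge spreads to all three.

\begin{lemma}\label{lem:spread}
Let $\{s,p,q\}\in\mathcal T_\beta$, let $t\notin\{s,p,q\}$, and suppose that $\tau=c(ts)$ is neither $\beta$ nor a color of the triangle $spq$. If none of the triangles $tsp$, $tsq$, $tpq$ is in $\mathcal T_\beta$, then $c(tp)=c(tq)=\tau$.
\end{lemma}

\begin{proof}
Put $\lambda=c(sp)$, $\mu=c(sq)$, $\nu=c(pq)$. By goodness $\{t,s,p,q\}$ has only the colors $\lambda,\mu,\nu,\tau$, none of which is $\beta$. Hence $tsp,tsq,tpq$ are not rainbow. From $tsp$, with colors $\tau,\lambda,c(tp)$, we get $c(tp)\in\{\lambda,\tau\}$; from $tsq$ we get $c(tq)\in\{\mu,\tau\}$. If $(c(tp),c(tq))$ were one of $(\lambda,\mu),(\lambda,\tau),(\tau,\mu)$, then $tpq$, whose third color is $\nu$, would be rainbow. So both colors are $\tau$.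
\end{proof}

Maximality of $P$ now provides a triangle outside $P$ with which to start.

\begin{lemma}\label{lem:T0}
There are $u\in P$, a color $\omega\notin\Lambda(P)$, and $T_0\in\mathcal T_\beta$ with $T_0\cap P=\emptyset$ such that $c(us)=\omega$ for all $s\in T_0$.
\end{lemma}

\begin{proof}
Let $r\in E$. By maximality $P\cup\{r\}$ is not pointlike; let $T\in\mathcal T_\beta$ be a triangle that meets $P\cup\{r\}$ and violates the definition.

If $r\notin T$, then $T=\{x,y,z\}$ with $T\cap P=\{x\}$, since $P$ is pointlike, and $y,z$ are homogeneous to $P$. By Lemma~\ref{lem:essential} they are homogeneous to $P\cup\{r\}$, so $T$ violates nothing. Hence $r\in T$. Since $r\notin P\cup Y$, \eqref{eq:PY} shows $T=\{r,y,z\}$ with $y,z\notin P$. So $T$ meets $P\cup\{r\}$ in exactly one vertex, and the violation means that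
\begin{equation}\label{eq:violate}
c(u'y)=c(ry)\ \text{ and }\ c(u'z)=c(rz)\quad\text{do not both hold for all } u'\in P .
\end{equation}

Choose $u\in P$ with $\omega=c(ru)\notin\Lambda(P)$. The colors of $T$ lie in $C(V\setminus P)\subseteq\Lambda(P)$ and $\beta\in\Lambda(P)$, so $\omega$ is none of these. By \eqref{eq:PY}, $ury$ and $urz$ are not in $\mathcal T_\beta$. If $uyz$ were in $\mathcal T_\beta$, then $y,z$ would be homogeneous to $P$ and Lemma~\ref{lem:essential} would give $c(ry)=c(uy)=c(yP)$ and $c(rz)=c(uz)=c(zP)$, contradicting \eqref{eq:violate}. So $uyz\notin\mathcal T_\beta$, and Lemma~\ref{lem:spread} with $t=u$, $s=r$ gives $c(uy)=c(uz)=\omega=c(ur)$. Take $T_0=T$.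
\end{proof}

\subsection{A second set, and the contradiction}

Fix $u,\omega,T_0$ as in Lemma~\ref{lem:T0} and let
\[
F=\{s\in V\setminus P: c(us)=\omega\}\supseteq T_0 .
\]
Every $s\in F$ is essential for $P$: it is not homogeneous to $P$, since otherwise $\omega=c(sP)\in\Lambda(P)$, and $c(su)=\omega\notin\Lambda(P)$. So $F\subseteq E$, and in particular $F\cap Y=\emptyset$.

Let $\mathcal T^\circ$ be the set of triangles in $\mathcal T_\beta$ disjoint from $P\cup Y$; then $T_0\in\mathcal T^\circ$. Call two triangles of $\mathcal T^\circ$ linked if they share a vertex, and let $K$ be the union of all triangles of $\mathcal T^\circ$ that can be reached from $T_0$ through a chain of linked triangles. So $K\cap(P\cup Y)=\emptyset$, and any triangle of $\mathcal T^\circ$ that meets $K$ is contained in $K$. See Figure~\ref{fig:sets}.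

\begin{lemma}\label{lem:KF}
$K\subseteq F\subseteq E$.
\end{lemma}

\begin{proof}
Let $\{s,p,q\}\in\mathcal T^\circ$ with $s\in F$. Its colors lie in $C(V\setminus P)$, which does not contain $\omega$, and $\omega\ne\beta$. By \eqref{eq:PY} none of $usp,usq,upq$ is in $\mathcal T_\beta$. Lemma~\ref{lem:spread} with $t=u$ gives $c(up)=c(uq)=\omega$, so $p,q\in F$. Starting from $T_0\subseteq F$ and following chains of linked triangles, we obtain $K\subseteq F$.
\end{proof}

\begin{lemma}\label{lem:Khom}
Every $t\in V\setminus K$ is homogeneous to $K$ or satisfies $c(t,K)\subseteq C(K)\cup\{\beta\}$.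
\end{lemma}

\begin{proof}
\emph{Case $t\in Y$.} There is $\{x,t,z\}\in\mathcal T_\beta$ with $x\in P$, and $z\notin P$ since $P$ is pointlike. By Lemma~\ref{lem:essential}, $c(st)=c(xt)$ for all $s\in E$, in particular for all $s\in K$. So $t$ is homogeneous to $K$.

\emph{Case $t\notin Y\cup K$.} No triangle of $\mathcal T_\beta$ consists of $t$ and two vertices of $K$. If $t\in P$, this is \eqref{eq:PY}. If $t\notin P\cup Y$, such a triangle would belong to $\mathcal T^\circ$ and meet $K$, forcing $t\in K$. Now suppose $\tau=c(ts)\notin C(K)\cup\{\beta\}$ for some $s\in K$. For every $\{s,p,q\}\in\mathcal T^\circ$ containing $s$ we have $p,q\in K$, and Lemma~\ref{lem:spread} gives $c(tp)=c(tq)=\tau$. Following chains of linked triangles, we see that $t$ is joined to all of $K$ in color $\tau$.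
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
We have $\beta\in C(P)\subseteq C(V\setminus K)$, so $C(K)\cup\{\beta\}\subseteq\Lambda(K)$. By Lemma~\ref{lem:Khom}, no vertex is essential for $K$. But $3\le|K|\le n-|P|\le n-3$, contradicting (H3). Hence $\mathcal T_\beta=\emptyset$, that is, $\beta$ lies on every rainbow triangle.
\end{proof}

This also completes the proof of Theorem~\ref{thm:main}.

\section{The explicit bound and Moore orders}\label{sec:moore}

Let $h(x)=\frac12x\sqrt{x-1}$ for $x\ge1$.

\begin{lemma}\label{lem:h}
$e(m)\le h(m)$ for all $m\ge1$, and a graph of girth at least $5$ with $m$ vertices and $h(m)$ edges is regular of degree $\sqrt{m-1}$.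
\end{lemma}

\begin{proof}
Let $G$ have $m$ vertices and girth at least $5$, and let $v$ be a vertex. The sets $N(w)\setminus\{v\}$, for $w$ adjacent to $v$ (here $N(w)$ is the neighborhood in $G$), are pairwise disjoint, since $G$ has no $C_4$, and disjoint from $\{v\}\cup N(v)$, since $G$ has no $C_3$. So $1+d(v)+\sum_{w\sim v}(d(w)-1)\le m$, that is, $\sum_{w\sim v}d(w)\le m-1$. Summing over $v$ counts each $d(w)$ exactly $d(w)$ times, so $\sum_w d(w)^2\le m(m-1)$. By the Cauchy--Schwarz inequality,
\[
(2|E(G)|)^2=\Bigl(\sum_w d(w)\Bigr)^2\le m\sum_wd(w)^2\le m^2(m-1).
\]
This is the bound. Equality forces equality in Cauchy--Schwarz, so all degrees are equal, to $2h(m)/m=\sqrt{m-1}$.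
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:moore}]
(i) The inequality follows from Theorem~\ref{thm:main} and Lemma~\ref{lem:h}. A $d$-regular graph of girth at least $5$ on $n=d^2+1$ vertices has $nd/2=h(n)$ edges, so $e(n)=h(n)$ in that case, and equality holds.

(ii) Let $n=d^2+1\ge10$ and $e(n)=h(n)=nd/2$, and let $c$ be a good coloring of $K_n$ with the maximum number $k=g(n)=h(n)+1$ of colors. This is one color fewer than in the reduction of Section~\ref{sec:reduction}, so (H1)--(H3) require better growth estimates. By Theorem~\ref{thm:main} and Lemma~\ref{lem:h}, $g(m)\le h(m)+1$ for all $m\ge1$. For $x\ge2$,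
\[
h'(x)=\tfrac12\sqrt{x-1}+\frac{x}{4\sqrt{x-1}}>\tfrac34\sqrt{x-1},\qquad
h''(x)=\frac{3x-4}{8(x-1)^{3/2}}>0,
\]
so $h$ is convex on $[2,\infty)$, and since $n\ge10$,
\[
h(n)-h(n-1)\ge h'(n-1)>\tfrac34\sqrt8>2.1,\qquad
h(n)-h(n-2)\ge2h'(n-2)>\tfrac32\sqrt7>3.9 .
\]
Now we use Lemma~\ref{lem:count}.
\begin{itemize}
\item (H1): $|A(v)|\ge k-g(n-1)\ge h(n)-h(n-1)>2$.
\item (H2): $|A(u,v)|\ge k-g(n-2)\ge h(n)-h(n-2)>3$, so this integer is at least $4$.
\item (H3): suppose $Q$, $|Q|=q$, $2\le q\le n-1$, has no essential vertex, so $k\le g(q)+g(n-q+1)$. For $q\in\{2,n-1\}$ this gives $h(n)+1\le1+h(n-1)+1$, which is false. For $3\le q\le n-2$, the function $q\mapsto h(q)+h(n+1-q)$, which is convex on $[3,n-2]$, is at most its value at the endpoints, so $h(n)+1\le h(3)+h(n-2)+2$. Hence $h(n)-h(n-2)\le h(3)+1=\frac3{\sqrt2}+1<3.2$, which is false.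
\end{itemize}
By Theorem~\ref{thm:structure} some color $\beta$ lies on every rainbow triangle. There is a rainbow triangle, namely one formed by two edges at a vertex $v$ with different colors private to $v$ and the edge joining their other ends, so $\beta$ does occur in $c$. Let $H$ be any graph on the vertices of $K_n$ formed by one edge of each color other than $\beta$. By Lemma~\ref{lem:common} it has girth at least $5$, and it has $k-1=h(n)$ edges. By Lemma~\ref{lem:h} it is $d$-regular.

Suppose some color other than $\beta$ occurs on two edges $\epsilon\ne\epsilon'$. Choose $H$ with $\epsilon\in E(H)$. Then $H$ and $H-\epsilon+\epsilon'$ are both $d$-regular. In $H-\epsilon$ exactly the two ends of $\epsilon$ have degree $d-1$, so $\epsilon'$ has the same ends as $\epsilon$, a contradiction. Hence every color other than $\beta$ occurs on exactly one edge, these edges form a $d$-regular graph of girth at least $5$ on $d^2+1$ vertices, and all other edges have color $\beta$.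

Conversely, a coloring of this form is good with $h(n)+1=e(n)+1=g(n)$ colors, by Proposition~\ref{prop:lower}.
\end{proof}

\begin{remark}
The condition $d\ge3$ in (ii) is needed. For $d=2$, $n=5$, the Moore graph is $C_5$, but the substitution in Example~\ref{ex:five} is another good coloring with the maximum number $g(5)=6$ of colors.
\end{remark}

\begin{thebibliography}{1}
\bibitem{QAP} A New Neighborhood for the QAP, \url{https://www.researchgate.net/profile/Marco_Goldbarg/publication/220082076_A_New_Neighborhood_for_the_QAP/links/0046351c8811f63f48000000.pdf}.
\end{thebibliography}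

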